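# Pairwise sums of mutually determining random variables can keep less than half of the entropy

## The guess: about half of the entropy survives in some pairwise sum

Take $d$ real random variables such that any one of them tells you all the others. A sum $X_i+X_j$ may lose information: if $X_2=-X_1$, then $X_1+X_2$ loses everything. With many variables they cannot all be negatives of one another, so some sum must keep a good part of the information. The natural guess is that, for large $d$, some pairwise sum keeps essentially half of it. In formulas, this guess is the following statement, posed as a problem to prove or disprove in "Entropy Methods" (https://github.com/cheewtan/cheewtan).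

**Conjecture (Entropy Erdős distance conjecture).** Given any $\varepsilon>0$ there exists a $d\ge 3$ such that
$$\mathbf H(X_1,\dots,X_d)\le (2+\varepsilon)\max_{1\le i<j\le d}\mathbf H(X_i+X_j)$$
whenever $X_1,\dots,X_d$ are discrete random variables (not necessarily independent) in $\mathbf R$ such that $X_1,\dots,X_d$ is determined by any of the $X_i$, that is, $\mathbf H(X_1,\dots,X_d\mid X_i)=0$ for all $i$.

We shall see that this guess passes a family of tests, with equality in a strong sense, and that it is nevertheless false: for every $d\ge3$ there are such variables with $\mathbf H(X_1,\dots,X_d)>(2+10^{-28})\max_{i<j}\mathbf H(X_i+X_j)$, so for $\varepsilon\le10^{-28}$ no $d\ge 3$ works.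

**Definitions and facts on entropy.** All random variables take finitely many values, and $\mathbf H(X)=-\sum_k\mathbf P(X=k)\log\mathbf P(X=k)$ with $0\log0=0$. The entropy $\mathbf H(X_1,\dots,X_d)$ is that of the joint variable, and $\mathbf H(X\mid Y)=\mathbf H(X,Y)-\mathbf H(Y)$. We have $\mathbf H(X\mid Y)=0$ exactly when $X$ is determined by $Y$, meaning $X=f(Y)$ with probability one. We use these textbook facts.

1. $0\le\mathbf H(X)\le\log(\text{number of values of }X)$, and the upper bound is attained by the uniform distribution.
2. If $Y$ is determined by $X$, then $\mathbf H(Y)\le\mathbf H(X)$; if each determines the other, the entropies are equal.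
3. $\mathbf H(X,Y)\le\mathbf H(X)+\mathbf H(Y)$, with equality if $X,Y$ are independent. The inequality also holds conditionally on a third variable.

**Definition (admissible).** A tuple, or list, $(X_1,\dots,X_n)$ of real random variables with finitely many values is *admissible* if each $X_i$ determines all of them. Repetitions are allowed. We write $H:=\mathbf H(X_1,\dots,X_n)$.

For example, if $X$ is uniform on $\{0,1,2\}$, then $(X,X^2)$ is admissible. If $X$ is uniform on $\{-1,0,1\}$, then $(X,X^2)$ is not, since $X^2$ does not determine $X$. By fact 2, an admissible tuple satisfies $H=\mathbf H(X_i)=\mathbf H(2X_i)$ for every $i$.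

**Values in a $\mathbb Q$-vector space.** It is convenient to let variables take values in a finite-dimensional $\mathbb Q$-vector space $T$. Nothing is lost: $\mathbf R$ has infinite dimension over $\mathbb Q$, so sending a basis of $T$ to $\mathbb Q$-linearly independent reals gives an injective $\mathbb Q$-linear map $\theta:T\to\mathbf R$. Apply the same $\theta$ to all the variables. Injectivity preserves entropies and determination, and $\theta(x)+\theta(y)=\theta(x+y)$ preserves sums. For instance, $\mathbb Q^2$ embeds by $(a,b)\mapsto a+b\sqrt2$.

## Testing the guess on sign patterns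

For $d=2$ the pair $(X,-X)$ shows that no bound is possible. For $d=3$ there is an easy bound with constant $3$. Since
$$2X_1=(X_1+X_2)+(X_1+X_3)-(X_2+X_3),\tag{1}$$
the three sums determine $2X_1$, so $H=\mathbf H(2X_1)\le 3\max_{i<j}\mathbf H(X_i+X_j)$.

Now take a richer family. Let $U_1,\dots,U_r$ be independent real variables with entropies $h_c=\mathbf H(U_c)>0$, choose signs $\sigma_i(c)=\pm1$, and put
$$X_i=(\sigma_i(1)U_1,\dots,\sigma_i(r)U_r).$$
The values lie in a finite-dimensional $\mathbb Q$-space, so these count as real variables, and they are clearly admissible with $H=\sum_c h_c$. In coordinate $c$ the sum $X_i+X_j$ is $\pm2U_c$ if the signs agree and $0$ if they do not. Hence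
$$\mathbf H(X_i+X_j)=\sum_{c:\ \sigma_i(c)=\sigma_j(c)}h_c .$$

Four sign patterns in three coordinates, with all $h_c=h$:
$$X_1=(U,V,W),\quad X_2=(-U,V,-W),\quad X_3=(U,-V,-W),\quad X_4=(-U,-V,W).$$
Any two agree in exactly one coordinate. So $H=3h$ while every sum has entropy $h$: the ratio is $3$, with four variables.

This is the case $m=2$ of a general pattern. Index the variables by $i\in\mathbb F_2^m$ and the coordinates by the $2^m-1$ nonzero linear functionals $\varphi:\mathbb F_2^m\to\mathbb F_2$, with $\sigma_i(\varphi)=(-1)^{\varphi(i)}$. For $i\neq j$ the signs agree exactly when $\varphi(i-j)=0$, which happens for $2^{m-1}-1$ functionals. With equal entropies $h$, the ratio of $H$ to the maximum is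
$$\frac{2^m-1}{2^{m-1}-1}:\qquad 3,\ \frac73,\ \frac{15}7,\ \dots\ \text{ for } d=4,8,16,\dots,$$
and it tends to $2$. So far the guess looks good.

It is in fact correct for all sign patterns. Define, for an admissible list of length $n$,
$$J:=\frac1{n^2}\sum_{i,j=1}^n\mathbf H(X_i+X_j),$$
where the $n$ terms $i=j$ are included and equal $H$. In a sign pattern suppose coordinate $c$ has $a$ plus signs and $n-a$ minus signs. It contributes $h_c\,(a^2+(n-a)^2)/n^2\ge h_c/2$ to $J$. Summing over $c$ gives $J\ge H/2$. On the other hand, for any admissible list of length $d$,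
$$J\le\frac Hd+\Big(1-\frac1d\Big)\max_{i<j}\mathbf H(X_i+X_j),\tag{2}$$
by separating the $d$ diagonal terms. If $J\ge H/2$ and $d\ge3$, then $H\le\frac{2(d-1)}{d-2}\max_{i<j}\mathbf H(X_i+X_j)$, and $\frac{2(d-1)}{d-2}\to2$. The patterns on $\mathbb F_2^m$ attain this bound exactly: for $d=2^m$ one has $\frac{2(d-1)}{d-2}=\frac{2^m-1}{2^{m-1}-1}$, and $J=\frac12H$.

So the conjecture would follow from the single inequality $J\ge\frac12H$ for all admissible lists.

## Averages are all that matters: from $n$ variables to $d$ variables

Conversely, one short list with $J<\frac12H$ disproves the conjecture for every $d$ at once. The purpose of the next lemma is to turn an average over pairs into a value shared by all pairs.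

**Lemma 1.** Let $(X_1,\dots,X_n)$ be admissible. For every $d\ge2$ there is an admissible $(X_1',\dots,X_d')$ with $\mathbf H(X'_1,\dots,X'_d)=n^dH$ and $\mathbf H(X_k'+X_l')=n^dJ$ for all $k\ne l$.

*Proof.* For each of the $n^d$ maps $\tau:\{1,\dots,d\}\to\{1,\dots,n\}$ take a copy $(X_1^{(\tau)},\dots,X_n^{(\tau)})$ of the tuple, all copies independent. In the copy $\tau$, the new variable number $k$ plays the role $\tau(k)$:
$$X'_k=\big(X^{(\tau)}_{\tau(k)}\big)_\tau .$$
If $S\subset\mathbf R$ is the $\mathbb Q$-span of the finitely many values of all the $X_i$, these are variables in the finite-dimensional $\mathbb Q$-space $S^{n^d}$, and one injective $\mathbb Q$-linear map makes them all real-valued.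

Each component $X^{(\tau)}_{\tau(k)}$ determines the whole copy $\tau$. Hence $X_k'$ determines all copies, in particular every $X_l'$. So the tuple is admissible, and its entropy is $\mathbf H(X'_k)=\sum_\tau \mathbf H(X_{\tau(k)})=n^dH$ by independence.

Let $k\ne l$. Then $X_k'+X_l'=\big(X^{(\tau)}_{\tau(k)}+X^{(\tau)}_{\tau(l)}\big)_\tau$ has independent components. A given pair $(i,j)$ equals $(\tau(k),\tau(l))$ for exactly $n^{d-2}$ maps $\tau$, because the other $d-2$ values of $\tau$ are free. Therefore
$$\mathbf H(X'_k+X'_l)=n^{d-2}\sum_{i,j=1}^n\mathbf H(X_i+X_j)=n^dJ.\qquad\square$$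

The smallest example: the list $(X,-X)$ has $J=\frac14(H+0+0+H)=\frac12H$. For $d=2$ there are four maps $\tau$, written $(\tau(1),\tau(2))$, and
$$X'_1=(X^{(11)},X^{(12)},-X^{(21)},-X^{(22)}),\qquad X'_2=(X^{(11)},-X^{(12)},X^{(21)},-X^{(22)}).$$
The sum is $(2X^{(11)},0,0,-2X^{(22)})$, of entropy $2H=4J$, as the lemma says. Applied with general $d$ and $H>0$, this list gives ratio exactly $2$ for every $d$, so the constant in the conjecture could not be below $2$.

## An attempt to prove $J\ge\frac12H$, and the comparison it needs

Here is the sensible approach. The pair $(X_i+X_j,\ X_i-X_j)$ determines $2X_i$, hence everything, so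
$$\mathbf H(X_i+X_j)+\mathbf H(X_i-X_j)\ge H .$$
Let $J^-:=\frac1{n^2}\sum_{i,j}\mathbf H(X_i-X_j)$, where the diagonal terms are $0$. Averaging over all $i,j$ gives $J+J^-\ge H$. So it would suffice to prove $J^-\le J$: on average, differences are no richer than sums.

For sign patterns this is the positivity of a square. Agreeing signs contribute to $J$ and disagreeing signs to $J^-$, hence
$$J-J^-=\sum_c h_c\Big(\frac1n\sum_i\sigma_i(c)\Big)^2\ge0 .$$
For a general joint law there is no such square, and the approach stops at this comparison. Facts 1–3 applied to triples give less: by (1), with arbitrary indices $i,j,k$ in place of $1,2,3$, the three sums $X_i+X_j$, $X_i+X_k$, $X_j+X_k$ determine $2X_i$, and averaging over all triples gives only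
$$3J\ge H.\tag{3}$$

In fact the comparison $J^-\le J$ is false in general. The list built below has $J<\frac12H$, and then $J^-\ge H-J>\frac12H>J$.

## One extra sample point: raising $H$ without raising the sums

The sign patterns on $\mathbb F_2^m$ have $J=\frac12H$ exactly. So any perturbation that raises $H$ and leaves the off-diagonal sums alone would be enough, provided that the diagonal terms, which are $H$ themselves and carry weight only $1/n$, do not spoil it.

Let all $U_\varphi$ be uniform on alphabets of one size, so that $X_i$ is a function on a product set $\Omega_0$ of $N$ points with the uniform distribution, injective for each $i$, and $H=\log N$. Add one point $*$ to the sample space and ask for two things: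

- $X_i(*)$ is a new value for every $i$, so that $H$ becomes $\log(N+1)$;
- $X_i(*)+X_j(*)$ is an old value of $X_i+X_j$, for every $i\ne j$, so that the bound $\mathbf H(X_i+X_j)\le\log(\text{number of values})$ does not change.

For each pair $p=\{i,j\}$ we therefore want $X_i(*)+X_j(*)=X_i(\omega^p)+X_j(\omega^p)$ for some $\omega^p\in\Omega_0$. One point $\omega$ for all pairs is useless: identity (1) would then give $2X_i(*)=2X_i(\omega)$, which is not a new value. So different pairs need different points. But then we have many equations, one for each pair, for few unknowns $X_i(*)$.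

The way out is to let the letters of the alphabets be independent vectors, to let the unknowns $z_i=X_i(*)$ be independent vectors too, and to *impose* the equations by passing to a quotient space. The sum $X_i+X_j$ sees only those coordinates $\varphi$ with $\varphi(i)=\varphi(j)$. So for coordinate $\varphi$ we provide one letter for each pair $p$ with $\varphi$ constant on $p$, and let the point $\omega^p$ carry the letter named $p$ in each coordinate that the pair sees. What must then be proved is that the quotient does not destroy the injectivity of the $X_i$. This is where the dimension $m$ is chosen, and $m=4$ will do.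

**Construction.** Let $I=\mathbb F_2^4$, so $|I|=16$. Let $\Phi$ be the set of the $15$ nonzero linear functionals on $I$, and $\sigma_i(\varphi)=(-1)^{\varphi(i)}$. Let $P$ be the set of the $120$ two-element subsets of $I$. For $\varphi\in\Phi$ let
$$P_\varphi=\{\{i,j\}\in P:\varphi(i)=\varphi(j)\}.$$
Since $\varphi$ splits $I$ into two classes of size $8$, we have $|P_\varphi|=2\binom82=56$. For $p=\{i,j\}\in P_\varphi$ write $\sigma_p(\varphi)=\sigma_i(\varphi)=\sigma_j(\varphi)$. A pair $p=\{i,j\}$ lies in $P_\varphi$ for exactly $7$ functionals, the nonzero ones vanishing on $i-j\ne0$. (Check: $120\cdot7=840=15\cdot56$.)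

Let $\Omega_0=\prod_{\varphi\in\Phi}P_\varphi$, so $N:=|\Omega_0|=56^{15}$, and let $\Omega=\Omega_0\cup\{*\}$ with the uniform distribution.

Let $W$ be the $\mathbb Q$-vector space with basis $\{[\varphi,p]:\varphi\in\Phi,\ p\in P_\varphi\}$ and $Z$ the one with basis $\{z_i:i\in I\}$. For $p\in P$ put
$$s_p=\sum_{\varphi:\ p\in P_\varphi}2\sigma_p(\varphi)[\varphi,p]\in W,$$
and let
$$L=\operatorname{span}\{z_i+z_j-s_{\{i,j\}}:\{i,j\}\in P\},\qquad T=(W\oplus Z)/L .$$
Finally define $X_i:\Omega\to T$, modulo $L$, by
$$X_i(\omega)=\sum_{\varphi\in\Phi}\sigma_i(\varphi)[\varphi,\omega_\varphi]\quad(\omega\in\Omega_0),\qquad X_i(*)=z_i .$$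

The first thing to verify is that the sums have few values and that $*$ adds none.

**Lemma 2.** For $i\ne j$ the function $X_i+X_j$ takes at most $56^7$ values on $\Omega$.

*Proof.* Let $p=\{i,j\}$ and $\omega\in\Omega_0$. If $p\notin P_\varphi$, the signs $\sigma_i(\varphi)$ and $\sigma_j(\varphi)$ are opposite and the coordinate $\varphi$ cancels. Hence
$$X_i(\omega)+X_j(\omega)=\sum_{\varphi:\ p\in P_\varphi}2\sigma_p(\varphi)[\varphi,\omega_\varphi],$$
which depends only on $7$ coordinates $\omega_\varphi$, each with $56$ possibilities. This gives at most $56^7$ values on $\Omega_0$. Further, $X_i(*)+X_j(*)=z_i+z_j=s_p$ in $T$. This is the displayed sum at any $\omega\in\Omega_0$ with $\omega_\varphi=p$ for all $\varphi$ with $p\in P_\varphi$. So $*$ contributes no new value. $\square$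

## What the relations collapse: four-cycles, and why dimension four

We must see which elements of $W\oplus Z$ lie in $L$. A general element of $L$ is
$$\sum_{p\in P}\lambda_p\Big(\sum_{k\in p}z_k-s_p\Big),\qquad\lambda_p\in\mathbb Q .\tag{4}$$
Its coefficient at $z_k$ is $\sum_{p\ni k}\lambda_p$, and its coefficient at $[\varphi,p]$ is $-2\sigma_p(\varphi)\lambda_p$. Call the part on the basis vectors $[\varphi,\cdot\,]$ the $\varphi$-*block*. It has exactly
$$\#\{p\in P_\varphi:\lambda_p\ne0\}\tag{5}$$
nonzero coefficients. The differences $X_i(\omega)-X_i(\omega')$, on the other hand, have at most two nonzero coefficients in each block. So the danger is an element of $L$ inside $W$ that is thin in every block. Think of $\lambda$ as weights on the edges of the complete graph on $I$. Lying in $W$ means that the weights at each vertex sum to $0$, and the simplest such weight is an alternating one on a four-cycle.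

**The same recipe on $\mathbb F_2^3$ fails.** All the definitions make sense with $\mathbb F_2^3$ in place of $\mathbb F_2^4$. Let $u,v,w,x$ be $0,e_1,e_2,e_3$, where $e_1,e_2,e_3$ is the standard basis, and put
$$\lambda_{\{u,v\}}=\tfrac12,\quad\lambda_{\{v,w\}}=-\tfrac12,\quad\lambda_{\{w,x\}}=\tfrac12,\quad\lambda_{\{x,u\}}=-\tfrac12,$$
and $\lambda_p=0$ otherwise. All vertex sums vanish, so (4) lies in $W$, and its nonzero coefficients are $\pm1$. The seven nonzero functionals split $\{u,v,w,x\}$ in all seven ways into two nonempty classes. Consider the blocks.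

- If the classes have sizes $1$ and $3$, the class of size $3$ contains exactly two cycle edges. They are consecutive, so their $\lambda$'s are opposite, and they have the same sign $\sigma_p(\varphi)$. The block is $\pm([\varphi,p]-[\varphi,p'])$.
- If the classes are $\{u,v\},\{w,x\}$ or $\{v,w\},\{x,u\}$, there are two cycle edges with equal $\lambda$ and opposite $\sigma_p(\varphi)$. Again the block is $\pm([\varphi,p]-[\varphi,p'])$.
- If the classes are $\{u,w\},\{v,x\}$, no cycle edge lies in a class, and the block is $0$.

Hence for every $i$ we can choose $\omega\ne\omega'$ so that $\sigma_i(\varphi)\big([\varphi,\omega_\varphi]-[\varphi,\omega'_\varphi]\big)$ is the $\varphi$-block for every $\varphi$. Then $X_i(\omega)-X_i(\omega')\in L$, and $X_i$ is not injective. The obstruction is visible: four points of $\mathbb F_2^3$ need not lie in one class of any nonzero functional. In $\mathbb F_2^4$ they always do, and then a block sees at least three edges at once.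

**Lemma 3.** With $I=\mathbb F_2^4$, every $X_i:\Omega\to T$ is injective.

*Proof.* We compare block sizes with (5), first for two points of $\Omega_0$, then for $*$ and a point of $\Omega_0$.

**Step (a): two points of $\Omega_0$ are not identified.** Let $\omega,\omega'\in\Omega_0$ and suppose that
$$X_i(\omega)-X_i(\omega')=\sum_\varphi\sigma_i(\varphi)\big([\varphi,\omega_\varphi]-[\varphi,\omega'_\varphi]\big),$$
computed in $W$, is an element (4) of $L$. There is no $Z$-part, so $\sum_{p\ni k}\lambda_p=0$ for all $k$. Every $\varphi$-block has at most $2$ nonzero coefficients.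

Assume $\lambda\ne0$, say $\lambda_{\{u,v\}}\ne0$. The sum at $u$ vanishes, so another edge at $u$ has nonzero weight: there is $w\ne v$ with $\lambda_{\{u,w\}}\ne0$. Likewise the sum at $v$ vanishes, so there is $x\ne u$ with $\lambda_{\{v,x\}}\ne0$. The three pairs $\{u,v\},\{u,w\},\{v,x\}$ are distinct: the first differs from the second since $w\ne v$, and from the third since $x\neq u$; the second contains $u$, while the third does not, since $u\ne v$ and $u\ne x$. (The case $w=x$ is allowed.)

Let $Q=\{u,v,w,x\}$. The differences of elements of $Q$ are spanned by $v-u,\,w-u,\,x-u$, so they span a subspace of dimension at most $3$ in $\mathbb F_2^4$. Some nonzero functional $\varphi\in\Phi$ vanishes on that subspace, that is, $\varphi$ is constant on $Q$. Then all three pairs lie in $P_\varphi$, and by (5) the $\varphi$-block has at least $3$ nonzero coefficients, a contradiction.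

Hence $\lambda=0$, so the difference is $0$ already in $W$. The vectors $[\varphi,p]$ form a basis, so $\omega_\varphi=\omega'_\varphi$ for all $\varphi$, and $\omega=\omega'$.

**Step (b): the point $*$ gives a new value.** Suppose that $z_i-X_i(\omega)\in L$ with $\omega\in\Omega_0$, written as in (4). Comparing coefficients, $\sum_{p\ni i}\lambda_p=1$ and $\sum_{p\ni k}\lambda_p=0$ for $k\ne i$. The $\varphi$-block is $-\sigma_i(\varphi)[\varphi,\omega_\varphi]$, with exactly one nonzero coefficient, for every $\varphi$.

Since the sum at $i$ is not $0$, there is $j$ with $\lambda_{\{i,j\}}\ne0$. Since the sum at $j$ is $0$, there is $k\ne i$ with $\lambda_{\{j,k\}}\ne0$. The differences in $\{i,j,k\}$ span dimension at most $2$, so some $\varphi\in\Phi$ is constant on $\{i,j,k\}$. Then $\{i,j\}$ and $\{j,k\}$ are two distinct elements of $P_\varphi$, and the $\varphi$-block has at least $2$ nonzero coefficients, a contradiction. $\square$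

## Computing the gain, and the counterexample for every $d$

**Step 1: the average $J$.** This step shows $J<\frac12H$. By Lemma 3 each $X_i$ determines the point of $\Omega$, so the $16$ variables form an admissible list (after embedding $T$ in $\mathbf R$), and $H=\log(N+1)$. By Lemma 2 and fact 1, for $i\neq j$,
$$\mathbf H(X_i+X_j)\le7\log56=\tfrac7{15}\log N .$$
Among the $16^2$ ordered pairs, a fraction $\frac1{16}$ is diagonal. Put $\delta:=\dfrac{\log(1+1/N)}{\log(N+1)}>0$, so that $\log N=\log(N+1)-\log(1+1/N)=(1-\delta)H$. Then
$$J\le\tfrac1{16}\log(N+1)+\tfrac{15}{16}\cdot\tfrac7{15}\log N=\Big(\tfrac1{16}+\tfrac7{16}(1-\delta)\Big)H=\Big(\tfrac12-\tfrac7{16}\delta\Big)H.\tag{6}$$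

**Step 2: a numerical lower bound for $\delta$.** We want an explicit gap. We have $56^3=175616<1.76\cdot10^5$ and $1.76^5<16.9$, so $N=(56^3)^5<16.9\cdot10^{25}=1.69\cdot10^{26}$ and $N+1<1.7\cdot10^{26}$. Hence $\ln(N+1)<1+26\cdot2.303<61$. Also $\ln(1+t)\ge\frac t{1+t}$ for $t>0$ gives $\ln(1+1/N)\ge\frac1{N+1}$. The quotient $\delta$ does not depend on the base of the logarithm, so
$$\delta\ge\frac1{(N+1)\ln(N+1)}>\frac1{1.7\cdot10^{26}\cdot61}>9.6\cdot10^{-29}.\tag{7}$$

**Step 3: the ratio $H/J$.** Note that $J\ge\frac1{16}H>0$, from the diagonal terms alone. By (6), and since $\frac1{1-y}\ge1+y$ for $0<y<1$,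
$$H\ge\frac{2J}{1-\frac78\delta}\ge\big(2+\tfrac74\delta\big)J>(2+10^{-28})J,\tag{8}$$
because $\frac74\cdot9.6\cdot10^{-29}=1.68\cdot10^{-28}$.

**Theorem 1.** For every $d\ge3$ there is an admissible $(X'_1,\dots,X'_d)$, with all $\mathbf H(X_k'+X_l')$ $(k<l)$ equal and positive, such that
$$\mathbf H(X_1',\dots,X'_d)>(2+10^{-28})\max_{k<l}\mathbf H(X'_k+X'_l).$$

*Proof.* Apply Lemma 1 with $n=16$ to the list above. All the sums have entropy $16^dJ>0$, the joint entropy is $16^dH$, and (8) gives the inequality. $\square$

Hence the Entropy Erdős distance conjecture is false: for $\varepsilon\le10^{-28}$ no $d\ge3$ works.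

## Finite sets with injective coordinates and few coordinate sums

The proof bounded entropies of sums by counting values, so it also gives a statement about sets.

**Theorem 3 (counting version).** For every $d\ge2$ there are arbitrarily large finite sets $G\subset\mathbf R^d$ on which every coordinate function $x_k$ is injective and such that, for all $k<l$,
$$\#\{x_k+x_l:x\in G\}\le|G|^{\frac12-10^{-29}}.$$

(The number 2 is kept for the theorem of the next section.)

*Proof.* **Step 1: one set.** Let $G$ be the set of values of the tuple $(X'_1,\dots,X'_d)$ that Lemma 1 produces from the $16$-variable list. That tuple is built from $16^d$ independent copies of the list, each copy has $N+1$ joint values, and every $X_k'$ determines all the copies. So $|G|=(N+1)^{16^d}$, and each coordinate is injective on $G$.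

Let $k<l$. The number of values of $X'_k+X'_l$ is at most the product over $\tau$ of the number of values of $X_{\tau(k)}+X_{\tau(l)}$. For the $16^{d-1}$ maps with $\tau(k)=\tau(l)$ this number is $N+1$. For the other $15\cdot16^{d-1}$ maps it is at most $56^7=N^{7/15}$, by Lemma 2. So the logarithm of the number of values is at most
$$16^{d-1}\log(N+1)+15\cdot16^{d-1}\cdot\tfrac7{15}\log N=16^d\Big(\tfrac1{16}\log(N+1)+\tfrac7{16}\log N\Big)=\Big(\tfrac12-\tfrac7{16}\delta\Big)\log|G|,$$
as in (6). By (7), $\frac7{16}\delta>4.2\cdot10^{-29}>10^{-29}$.

**Step 2: arbitrarily large sets.** Replace $G$ by $G^r$, whose points are $(x^{(1)},\dots,x^{(r)})$, with $k$-th coordinate the vector $(x_k^{(1)},\dots,x_k^{(r)})$. The coordinates are still injective, the size is $|G|^r$, and the number of values of the sum of two coordinates is the $r$-th power of the former number, so the inequality persists. All coordinates lie in one finite-dimensional $\mathbb Q$-vector space, and one injective $\mathbb Q$-linear map of it into $\mathbf R$, applied to every coordinate, puts the set in $\mathbf R^d$. $\square$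

## The optimal constants $C_d$ and the infimum of $J/H$

For $d\ge3$ let $C_d$ be the least constant with $\mathbf H(X_1,\dots,X_d)\le C_d\max_{i<j}\mathbf H(X_i+X_j)$ for all admissible $d$-tuples. It is finite, and $C_d\le3$, by (1). The sequence is nonincreasing: dropping a variable from an admissible $(d+1)$-tuple leaves an admissible $d$-tuple with the same joint entropy, and the maximum runs over fewer pairs, so $C_{d+1}\le C_d$. Let $C_\infty=\lim C_d$. The conjecture asserts that for every $\varepsilon>0$ some $C_d\le2+\varepsilon$, that is, $C_\infty\le2$. For example, the four-variable sign pattern above shows $C_3=C_4=3$.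

Let $c_*=\inf J/H$ over all finite admissible lists (repetitions allowed) with $H>0$.

**Theorem 2.**

1. $\displaystyle\frac1{c_*}\le C_d\le\frac{1-1/d}{c_*-1/d}$ for all $d\ge4$. Hence $C_\infty=1/c_*$.
2. $c_*\le\frac12$, and the conjecture is equivalent to $c_*=\frac12$, i.e. to $\sum_{i,j=1}^n\mathbf H(X_i+X_j)\ge\frac{n^2}2H$ for all admissible tuples.
3. $2+10^{-28}<C_\infty\le C_5\le\frac{80}{29}$.

*Proof of part 1.* By (3), $c_*\ge\frac13$, so $c_*-\frac1d>0$ for $d\ge4$. For the lower bound take an admissible list with $H>0$. Then $J\ge H/3>0$, and Lemma 1 gives a $d$-tuple with $n^dH\le C_d\,n^dJ$, so $C_d\ge H/J$. Taking the supremum over lists gives $C_d\ge1/c_*$. For the upper bound, an admissible $d$-tuple satisfies, by the definition of $c_*$ and (2),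
$$c_*H\le J\le\frac Hd+\Big(1-\frac1d\Big)\max_{i<j}\mathbf H(X_i+X_j)$$
(trivially if $H=0$). Rearranging gives $H\le\frac{1-1/d}{c_*-1/d}\max_{i<j}\mathbf H(X_i+X_j)$. Both bounds tend to $1/c_*$ as $d\to\infty$.

*Proof of part 2.* The list $(X,-X)$ with $\mathbf H(X)>0$ has $J=\frac12H$, so $c_*\le\frac12$ and $1/c_*\ge2$. The conjecture says $1/c_*=C_\infty\le2$, which is therefore equivalent to $c_*=\frac12$. That means $J\ge\frac12H$ for all admissible lists, which is the displayed sum inequality (trivial when $H=0$).

*Proof of part 3, lower bound.* The $16$-variable list and (8) give $C_\infty=1/c_*\ge H/J>2+10^{-28}$. And $C_\infty\le C_5$ by monotonicity. The bound $C_5\le\frac{80}{29}$ is proved in the next section.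

## Five variables: $C_5\le 80/29$ by submodularity

**Submodularity.** If $S$ is determined by $U$ and also by $V$, then
$$\mathbf H(U)+\mathbf H(V)\ge\mathbf H(U,V)+\mathbf H(S).\tag{9}$$
Indeed $\mathbf H(U,V\mid S)\le\mathbf H(U\mid S)+\mathbf H(V\mid S)$ by the conditional form of fact 3. Here $\mathbf H(U,S)=\mathbf H(U)$, $\mathbf H(V,S)=\mathbf H(V)$ and $\mathbf H(U,V,S)=\mathbf H(U,V)$, so this reads $\mathbf H(U,V)-\mathbf H(S)\le\mathbf H(U)+\mathbf H(V)-2\mathbf H(S)$.

Let $(X_1,\dots,X_5)$ be admissible with entropy $h$. If $h=0$ there is nothing to prove, so let $h>0$.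

**Step 1: the quantities $F(A|B)$.** The aim is to involve sums and differences of several variables at once. For disjoint $A,B\subset\{1,\dots,5\}$, not both empty, let $F(A|B)$ be the joint entropy of all $X_a-X_{a'}$ $(a,a'\in A)$, $X_b-X_{b'}$ $(b,b'\in B)$ and $X_a+X_b$ $(a\in A,\ b\in B)$. Equivalently, put $Y_a=X_a$ for $a\in A$ and $Y_b=-X_b$ for $b\in B$. Then $F(A|B)$ is the joint entropy of all differences $Y_c-Y_{c'}$ with $c,c'\in A\cup B$. Exchanging $A$ and $B$ changes all the signs, so $F(A|B)=F(B|A)$. For example $F(1|2)=\mathbf H(X_1+X_2)$, $F(12|\emptyset)=\mathbf H(X_1-X_2)$ and $F(1|\emptyset)=0$, where we write $12$ for $\{1,2\}$.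

**Step 2: two inequalities.** For $k,l\notin A\cup B$, $k\ne l$,
$$F(A\cup k\,|\,B)+F(A\,|\,B\cup k)\ge h+F(A|B),\tag{10}$$
$$F(A\,|\,B\cup k)+F(A\,|\,B\cup l)\ge F(A\,|\,B\cup\{k,l\})+F(A|B).\tag{11}$$
In both, the two tuples on the left each contain the tuple of $F(A|B)$, so (9) applies with that tuple as $S$. It remains to see what the two tuples determine together. Fix $c\in A\cup B$. In (10) the first tuple contains $Y_c-X_k$ and the second $Y_c+X_k$, up to sign. Together they determine $2Y_c=\pm2X_c$, hence everything, so the joint entropy is $h$. In (11) the two tuples contain $Y_c+X_k$ and $Y_c+X_l$, up to sign, so together they determine $X_k-X_l$. This is the only new ingredient in the tuple of $F(A\,|\,B\cup\{k,l\})$, so the joint entropy is at least $F(A\,|\,B\cup\{k,l\})$.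

**Step 3: averaging.** To compare different index choices, let $s,t,\beta,\gamma,e$ be the averages, over all choices of distinct indices, of
$$F(1|2),\quad F(12|\emptyset),\quad F(1|23),\quad F(12|34),\quad F(12|345),$$
each divided by $h$. Averaging (10) and (11) in the following cases gives four inequalities.

- (10) with $A=\{1\}$, $B=\emptyset$, $k=2$: since $F(1|\emptyset)=0$, we get $s+t\ge1$.
- (11) with $A=\{1\}$, $B=\emptyset$, $\{k,l\}=\{2,3\}$: $2s\ge\beta$.
- (11) with $A=\{1,2\}$, $B=\emptyset$, $\{k,l\}=\{3,4\}$: since $F(12|3)=F(3|12)$, we get $2\beta\ge\gamma+t$.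
- (11) with $A=\{1,2\}$, $B=\{3\}$, $\{k,l\}=\{4,5\}$: $2\gamma\ge e+\beta$.

**Step 4: a lower bound for $e$.** We show that $e\ge\frac9{10}$. Put $\ell(A|B)=h-F(A|B)$, which is $\ge0$ since the $X$'s determine all the tuples. Inequality (10) becomes
$$\ell(A|B)\ge\ell(A\cup k\,|\,B)+\ell(A\,|\,B\cup k).$$
Let $S_r$ be the sum of $\ell(A|B)$ over all $(A,B)$ with $1\in A$ and $A\sqcup B=\{1,\dots,r\}$. These are the $2^{r-1}$ unordered bipartitions of $\{1,\dots,r\}$. The inequality with $k=r+1$ gives $S_{r+1}\le S_r$. Since $S_1=\ell(\{1\}|\emptyset)=h$, we get $S_5\le h$, a sum over $16$ bipartitions. Exactly $\binom52=10$ of them have classes of sizes $2$ and $3$, and the other terms are $\ge0$. So $10(h-eh)\le h$, that is, $e\ge\frac9{10}$.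

**Step 5: combining.** From $2\gamma\ge e+\beta$ we get $\gamma\ge0.45+\frac\beta2$. From $s+t\ge1$ we get $t\ge1-s$. Hence
$$2\beta\ge\gamma+t\ge0.45+\tfrac\beta2+1-s,\qquad\text{that is,}\qquad\tfrac32\beta\ge1.45-s .$$
With $\beta\le2s$ this gives $3s\ge1.45-s$, so $4s\ge1.45$ and $s\ge\frac{29}{80}$. Now $sh$ is the average of $\mathbf H(X_i+X_j)$ over $i<j$, so
$$h\le\tfrac{80}{29}\,sh\le\tfrac{80}{29}\max_{i<j}\mathbf H(X_i+X_j).$$
This proves $C_5\le\frac{80}{29}$ and completes the proof of Theorem 2. $\square$
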